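# The tetrahedral radius $\arccos(1/3)$ and the spherical Bloch constant of rational functions

## 1. Critical values at the vertices of a regular tetrahedron

Let $S^2=\overline{\mathbf C}$ be the Riemann sphere, viewed as the unit sphere in $\mathbf R^3$ and equipped with the length element $2|dw|/(1+|w|^2)$. Write $\sigma(a,b)$ for the resulting distance. It is the angle between the vectors $a,b$, so $\cos\sigma(a,b)=\langle a,b\rangle$, and the sphere has diameter $\pi$. All discs are open spherical discs unless said otherwise; a disc of radius $\pi$ is the sphere minus a point.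

Let $X$ be a compact connected Riemann surface and $f:X\to S^2$ a non-constant holomorphic map of degree $d$. The *local degree* $m(x)$ is the integer with $f$ equivalent to $t\mapsto t^{m(x)}$ near $x$; the point $x$ is *critical* if $m(x)\ge2$. The Riemann–Hurwitz formula says $2g-2=-2d+\sum_x(m(x)-1)$, where $g$ is the genus of $X$.

**Definition.** A *branch of $f^{-1}$* on a disc $D$ is a holomorphic map $\varphi:D\to X$ with $f\circ\varphi=\mathrm{id}_D$. The number $\mathfrak B_f$ is the supremum of the radii $r\in(0,\pi]$ of discs in which a branch of $f^{-1}$ exists. For a class $\mathcal F$ of functions, $\mathfrak B_{\mathcal F}=\inf_{f\in\mathcal F}\mathfrak B_f$. Let $\mathcal R$ be the class of non-constant rational functions (so $X=\overline{\mathbf C}$).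

Two remarks are used all the time. If $f\circ\varphi=\mathrm{id}$, then $\varphi(D)$ contains no critical point, by the chain rule; so if *every* preimage of $p$ is critical, no disc carrying a branch contains $p$. Conversely, $f$ is a finite unramified covering over the complement of its critical values, and discs are simply connected; so every disc that contains no critical value carries a branch.

*Examples.* A Möbius transformation has $\mathfrak B_f=\pi$. For $f(z)=z^2$ the critical values are $0$ and $\infty$, and each has only a critical preimage. These points are antipodal, so the distances from the center of a disc to them add up to $\pi$, and a disc missing both has radius at most $\pi/2$. A hemisphere bounded by a great circle through $0$ and $\infty$ misses both. So $\mathfrak B_{z^2}=\pi/2$.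

Now let $P=\{p_1,\dots,p_4\}$ consist of
$$\tfrac1{\sqrt3}(1,1,1),\quad \tfrac1{\sqrt3}(1,-1,-1),\quad \tfrac1{\sqrt3}(-1,1,-1),\quad \tfrac1{\sqrt3}(-1,-1,1),$$
the vertices of a regular tetrahedron. Then $\sum p_i=0$, $\langle p_i,p_j\rangle=-\frac13$ for $i\ne j$, and $\sum_i\langle w,p_i\rangle^2=\frac43$ for every unit vector $w$. Put $b_0=\arccos\frac13$. Two vertices are at distance $\arccos(-\frac13)=\pi-b_0$. Every point of the sphere is within $b_0$ of $P$, that is,
$$\max_i\langle w,p_i\rangle\ge\tfrac13\qquad(w\in S^2).\tag{1}$$
Indeed, put $a_i=\langle w,p_i\rangle\ge-1$ and suppose all $a_i<\frac13$. Then every product $(\frac13-a_i)(a_i+1)$ is $\ge0$, while their sum is $\sum(\frac13-\frac23a_i-a_i^2)=\frac43-0-\frac43=0$. So every product vanishes, all $a_i=-1$, and $\sum a_i\neq0$, a contradiction. The points $w=-p_j$ (the face centers) have $\max_i\langle w,p_i\rangle=\frac13$.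

**A torus function with $\mathfrak B=b_0$.** With $\infty=(0,0,1)$ no $p_j$ is $\infty$, so we may regard the $p_j$ as complex numbers. Let $E_0$ be the compact Riemann surface of $y^2=\prod(x-p_j)$, of genus $1$, and $f_0=x:E_0\to S^2$, the double cover branched over $P$. Let $\varsigma:X\to E_0$ be an unramified covering, $A$ a rotation, $f=A\circ f_0\circ\varsigma$. Then $\mathfrak B_f=b_0$. We may take $A=\mathrm{id}$. Every point over $P$ is critical, so a disc carrying a branch misses $P$, and by (1) its radius is at most $b_0$. The disc of radius $b_0$ about $-p_4$ misses $P$, hence all critical values, so it carries a branch.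

Could a *rational* function of large degree imitate this? If its critical values lie in $P$, it cannot even come close.

**Special case.** If $f$ is rational and all its critical values lie in $P$, then $\mathfrak B_f\ge\pi-b_0>b_0$.

*Proof.* Suppose all preimages of all four points of $P$ were critical. Then each fiber over $P$ has at most $d/2$ points, so $\sum(m(x)-1)\ge d/2$ over each $p_i$, and $2d$ in total. Riemann–Hurwitz with $g=0$ gives $2d-2$, a contradiction. So some $x$ over some $p\in P$ has $m(x)=1$. Let $\Delta$ be the disc of radius $\pi-b_0$ about $p$; it contains no other point of $P$. Over the punctured disc $\Delta\setminus\{p\}$, $f$ is an unramified covering, and the component of the preimage near $x$ is a punctured disc on which $f$ is equivalent to $t\mapsto t^{m}$ with $m=m(x)=1$. Adding $x$, we get a domain mapped bijectively onto $\Delta$, and the inverse map is a branch. $\square$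

So the sphere is short of the torus pattern by two critical points, this forces a defect in the pattern, and the defect produces a large disc. What changes in general? The critical values need not lie in a fixed four-point set. When $d$ is large, they may drift a little from one part of $X$ to the next, and the pattern may be strained slightly everywhere in order to make the defect invisible. The question is whether strain spread over a surface of unbounded degree can bring $\mathfrak B_f$ down to $b_0$ in the limit.

## 2. The infimum over all rational functions

Define
$$b(\delta)=\begin{cases}\arccos\left(\frac1{\sqrt3}\cot\frac{\pi(\delta+1)}6\right),&\delta\in[0,2],\\ \pi/2,&\delta\in(2,\infty].\end{cases}$$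
For $\delta\in[0,2]$ this is the circumscribed radius of an equilateral spherical triangle of area $\pi\delta$ (checked in Section 4); $b$ is non-decreasing, and $b(1)=b_0$. The problem comes from "Schlicht regions for entire and meromorphic functions" (https://www.math.purdue.edu/%7Eeremenko/dvi/B1.pdf). The facts stated with it are that every rational $f$ of degree $d\ge2$ has $\mathfrak B_f\ge b(d/(d-2))>b_0$, where $d/(d-2)$ is read as $\infty$ when $d=2$, and that some rational $f$ of degree $7$ has $\mathfrak B_f=b(7/5)\approx79^\circ11'$. Hence
$$b_0\le\mathfrak B_{\mathcal R}\le b(7/5),\tag{2}$$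
and one asks whether $\mathfrak B_{\mathcal R}=b_0$. Each single $f$ stays above $b_0$, but $d/(d-2)\to1$, so these bounds do not decide the infimum. The answer is no. Put
$$\eta_0=10^{-2\,000\,000}.$$

**Theorem 1.** $\mathfrak B_f>b_0+\eta_0$ for every non-constant rational $f$. Hence $\mathfrak B_{\mathcal R}\ge b_0+\eta_0>b_0$.

Together with (2), $b_0+10^{-2000000}\le\mathfrak B_{\mathcal R}\le b(7/5)$. The gap is not optimized, and the exact value of $\mathfrak B_{\mathcal R}$ is not determined here. The first inequality in (2) and the degree bound behind it are not used in the proof.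

## 3. Triangulations with vertices at the critical points

**Proposition 2.** Let $X$ be a compact Riemann surface, $f:X\to S^2$ of degree $d\ge2$ with $\mathfrak B_f<\pi/2$, and $C$ the set of critical points. Then $X$ has a finite triangulation (a CW structure) with vertex set exactly $C$ such that each closed triangle is embedded (three distinct vertices) and is mapped by $f$ isometrically onto the convex hull of three points on a circle of spherical radius $\le\mathfrak B_f$. Each edge lies in exactly two triangles. The corners at $c\in C$ are cyclically arranged around $c$, consecutive ones sharing an edge, and their angles sum to $2\pi m(c)$. (Two triangles may share several vertices or edges.)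

The proof is in Section 7 and uses nothing from the sections in between.

*Example.* For $f_0:E_0\to S^2$ there are $4$ critical points, all with $m=2$. The four spherical faces of the tetrahedron have angles $2\pi/3$ and circumradius $b_0$. Each lifts to two triangles on $E_0$, so there are $8$ triangles and $12$ edges. Around each vertex there are six corners, with total angle $6\cdot\frac{2\pi}3=4\pi=2\pi m$. Each pair of vertices is joined by two edges, so "triangulation" must be taken in the CW sense.

Let $V,E,F$ count vertices, edges, triangles, and let $\deg v$ be the number of corners, equivalently of edge-ends, at $v$. From $3F=2E$, $V-E+F=2-2g$ and $\sum\deg v=3F$,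
$$\sum_v(6-\deg v)=6V-3F=12(1-g).\tag{3}$$
Triangle angles are $<\pi$ and sum to $2\pi m(v)\ge4\pi$ at $v$, so $\deg v\ge5$. The $1$-skeleton is connected because $X$ is. No edge is a loop, since triangles have distinct vertices.

**Definition.** A vertex $v$ is a *defect* if $\deg v\ne6$ or $m(v)\ne2$. Let $Z$ be the set of defects and $N=\sum_{v\in Z}\deg v$.

For $f_0$ there are no defects. For a rational function there are always some, because the sum in (3) is then $12$.

**Theorem 3.** Let $X$ be a compact Riemann surface of genus $g$ and $f:X\to\overline{\mathbf C}$ holomorphic of degree $d\ge2$ with $\mathfrak B_f\le b_0+\eta_0$. For any triangulation as in Proposition 2,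
$$12(g-1)\le N\le48000\,\pi\,(g-1).$$
In particular $g=0$ is impossible, and for $g=1$ there are no defects.

**Theorem 4.** If $X$ is a torus and $f$ is non-constant, then $\mathfrak B_f\ge b_0$. Equality holds iff $f=A\circ f_0\circ\varsigma$, where $A$ is a rotation, $f_0:E_0\to\overline{\mathbf C}$ is the double cover branched over the four vertices of a regular tetrahedron, and $\varsigma:X\to E_0$ is an unramified covering.

## 4. Area against circumradius, and where area counting stops

**Coordinates on a triangle.** We first describe a spherical triangle by numbers in which the circumradius enters simply. Let $T$ be the convex hull of $A_1,A_2,A_3$, counterclockwise on a circle of radius $r<\pi/2$ and center $O$. Let $2\theta_i$ be the central angle of the arc opposite $A_i$ not containing $A_i$, so $\theta_i\in(0,\pi)$ and $\sum\theta_i=\pi$. Put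
$$h_i=\arctan\frac{\cot\theta_i}{\cos r}\in\left(-\tfrac\pi2,\tfrac\pi2\right).$$
Take $O=(0,0,1)$ and $A_1=(\sin r,0,\cos r)$. The unit tangent vectors at $A_1$ toward $O$ and along the circle are $e_O=(-\cos r,0,\sin r)$ and $e_T=(0,1,0)$. The point of the circle at polar angle $\omega\in(0,2\pi)$, namely $(\sin r\cos\omega,\sin r\sin\omega,\cos r)$, has component $\sin r\cos r(1-\cos\omega)>0$ along $e_O$ and $\sin r\sin\omega$ along $e_T$. So its direction seen from $A_1$ makes with $e_O$ the signed angle
$$\arctan\frac{\sin\omega}{\cos r(1-\cos\omega)}=\arctan\frac{\cot(\omega/2)}{\cos r}.$$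
For $A_2$ we have $\omega=2\theta_3$ and the angle is $h_3$. For $A_3$ we have $\omega=2\pi-2\theta_2$ and the angle is $-h_2$. Since $\theta_3<\pi-\theta_2$, $h_3>-h_2$. Hence the angles of $T$ are $\alpha_1=h_2+h_3$ and cyclically, and $\operatorname{area}(T)=\sum\alpha_i-\pi=2\sum h_i-\pi$.

*Example.* For an equilateral triangle of area $\pi\delta$ all $\theta_i=\frac\pi3$, so $6h-\pi=\pi\delta$, $h=\frac{\pi(\delta+1)}6$ and $\cos r=\frac{1}{\sqrt3}\cot h$, which is the formula for $b(\delta)$. For a face of the tetrahedron, $\delta=1$, $h_i=\frac\pi3$, $\alpha_i=\frac{2\pi}3$ and $\cos r=\frac13$.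

So we measure the deviation from this face by $y_i=h_i-\frac\pi3$, $x_i=\alpha_i-\frac{2\pi}3$, $|y|^2=\sum y_i^2$. Then
$$x_1=y_2+y_3\ \text{(cyclically)},\qquad\operatorname{area}(T)-\pi=\sum x_i=2\sum y_i.\tag{4}$$

**Lemma 5.** Let $c=\frac1{14}$, $0\le\eta\le\frac1{10}$ and $r\le b_0+\eta$. Then $\displaystyle\sum_iy_i\le8\eta-c|y|^2.$

In words: if the circumradius is hardly larger than $b_0$, the area hardly exceeds $\pi$, and every deviation from the equilateral shape costs area, quadratically.

*Proof.* Note first that $b_0+\frac1{10}<\frac\pi2$. The constraint on the triangle is $\sum\theta_i=\pi$. To use it we study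
$$G(\kappa)=\sum_i\arctan(\kappa\tan h_i),\qquad\kappa>0.$$
Since $\cos r\tan h_i=\cot\theta_i$, we have $G(\cos r)=\sum(\frac\pi2-\theta_i)=\frac\pi2$.

**Step 1: $G(\frac13)\le\frac\pi2+8\eta$.** This transfers the constraint from $\cos r$ to $\frac13=\cos b_0$. With $p_i=\arctan(\kappa\tan h_i)$ we have $\frac{d}{d\kappa}p_i=\frac{\tan h_i}{1+\kappa^2\tan^2h_i}=\frac{\sin2p_i}{2\kappa}$, so $G'(\kappa)=\frac1{2\kappa}\sum\sin2p_i$. If $G(\kappa)=\frac\pi2$, put $\vartheta_i=\frac\pi2-p_i\in(0,\pi)$. Then $\sum\vartheta_i=\pi$ and
$$\sum\sin2p_i=\sum\sin2\vartheta_i=4\prod\sin\vartheta_i>0.$$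
So $G-\frac\pi2$ crosses zero strictly upward at each of its zeros. Hence $\cos r$ is its only zero, and $G<\frac\pi2$ on $(0,\cos r)$. If $\cos r\ge\frac13$, this gives $G(\frac13)\le\frac\pi2$. If $\cos r<\frac13$, then $r>b_0$ and $\frac13-\cos r\le r-b_0\le\eta$, so $\cos r\ge\frac13-\frac1{10}>\frac15$. On $[\cos r,\frac13]$ each of the three terms of $G$ has derivative at most $\frac1{2\kappa}\le\frac52$ in absolute value, so $G(\frac13)\le\frac\pi2+\frac{15}2\eta$.

**Step 2: a convexity bound.** To convert Step 1 into a bound on $\sum y_i$, we show that $p(h)=\arctan(\frac13\tan h)$ satisfies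
$$p(h)\ge\tfrac\pi6+\left(h-\tfrac\pi3\right)+c\left(h-\tfrac\pi3\right)^2\qquad(|h|<\tfrac\pi2).$$
For $h\le0$ we have $p(h)\ge h$, so $p(h)-\frac\pi6-(h-\frac\pi3)=p(h)-h+\frac\pi6\ge\frac\pi6>0.52>\frac1{14}(\frac{5\pi}6)^2$, and $|h-\frac\pi3|\le\frac{5\pi}6$.

For $h\ge0$ we have $p(\frac\pi3)=\frac\pi6$ and $p'(h)=\frac3{9\cos^2h+\sin^2h}=\frac3{1+8\cos^2h}$. On $[0,\frac\pi3]$, since $2\cos h+1\ge2$ and $1+8\cos^2h\le9$,
$$1-p'=\frac{2(2\cos h-1)(2\cos h+1)}{1+8\cos^2h}\ge\tfrac49(2\cos h-1)\ge\tfrac49\cdot\tfrac3\pi\left(\tfrac\pi3-h\right)\ge\tfrac17\left(\tfrac\pi3-h\right);$$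
the middle inequality holds because $2\cos h-1$ is concave and lies above its chord from $(0,1)$ to $(\frac\pi3,0)$. On $[\frac\pi3,\frac\pi2)$, $1+8\cos^2h\le3$, and $1-2\cos h$ is convex with slope $\sqrt3$ at $\frac\pi3$, so
$$p'-1=\frac{2(1-2\cos h)(1+2\cos h)}{1+8\cos^2h}\ge\tfrac23(1-2\cos h)\ge\tfrac2{\sqrt3}\left(h-\tfrac\pi3\right)\ge\tfrac17\left(h-\tfrac\pi3\right).$$
Integrating from $\frac\pi3$ in both directions gives the bound with $c=\frac1{14}$.

**Step 3: conclusion.** Summing Step 2 over the three $h_i$ and using Step 1, $\frac\pi2+8\eta\ge G(\frac13)\ge\frac\pi2+\sum y_i+c|y|^2$. $\square$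

**Counting area.** Here is the first thing to try. Suppose $\mathfrak B_f\le b_0+\eta$ with $0\le\eta\le\frac1{10}$, and triangulate. The area of $X$, measured through $f$, is $4\pi d$. By (3), $F=2V-4(1-g)$. By Riemann–Hurwitz $V\le\sum_{v}(m(v)-1)=2d+2g-2$, so $F\le4d-8(1-g)$. With (4) and Lemma 5,
$$8\pi(1-g)\le4\pi d-\pi F=\sum_T(\operatorname{area}T-\pi)=2\sum_T\sum_iy_{T,i}\le16\eta F-2c\sum_T|y_T|^2.\tag{5}$$

*Tori.* Let $g=1$; then $d\ge2$, since a torus is not a sphere. Take $\eta=0$, i.e. suppose $\mathfrak B_f\le b_0$. Both ends of (5) are then $0\le\cdots\le-2c\sum|y_T|^2$, so there is equality throughout: all $y_{T,i}=0$, and $F=4d$, i.e. $V=2d$ and all $m(v)=2$. From $h_i=\frac\pi3$ we get $\cot\theta_i=\sqrt3\cos r$ for all $i$. So the $\theta_i$ are equal to $\frac\pi3$, and $\cos r=\frac13$, $r=b_0$. As $r\le\mathfrak B_f$, we conclude $\mathfrak B_f=b_0$. This proves $\mathfrak B_f\ge b_0$ on every torus, the first half of Theorem 4. We return to the equality case in Section 8.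

*Spheres.* Let $g=0$, $d\ge2$. Then (5) gives $8\pi\le16\eta F\le16\eta(4d-8)$. So $d\ge3$ and $\eta\ge\frac\pi{8(d-2)}$. Therefore $\mathfrak B_f>b_0$ for each $f$.

But the gap is of order $1/d$, and here the method stops. The missing area is only $8\pi$, while up to $4d-8$ triangles may share it. Each of them would need an area of only about $\pi+\frac{2\pi}{d-2}$, and an equilateral triangle of area exactly $\pi\frac d{d-2}$ has circumradius $b(\frac d{d-2})$, which tends to $b_0$. Looking at triangles one at a time cannot exclude this.

What this picture ignores is the vertices. Six such slightly too large equilateral triangles do not fit around a non-defect vertex, where six angles must add up to exactly $4\pi$. Define the *charge* of a vertex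
$$e(v)=\sum_{T\ni v}x_{T,v}=2\pi m(v)-\tfrac{2\pi}3\deg v=\tfrac{2\pi}3(6-\deg v)+2\pi(m(v)-2).\tag{6}$$
It vanishes at every $v\notin Z$, and by (3)
$$\sum_{v\in Z}e(v)=\sum_ve(v)=8\pi(1-g)+\sum_{v\in Z}2\pi(m(v)-2).\tag{7}$$
So the whole excess is created at the defects. If $\varphi$ is *any* function on the vertices with $\varphi=1$ on $Z$, then
$$\sum_{v\in Z}e(v)=\sum_v\varphi(v)e(v)=\sum_T\sum_{v\in T}\varphi(v)x_{T,v}.\tag{8}$$
Area counting is the choice $\varphi\equiv1$, which pays $16\eta$ on every triangle of $X$. A function $\varphi$ supported within $M$ steps of $Z$ pays $\eta$ only on the triangles near $Z$, however large $d$ is. It also pays for the variation of $\varphi$. Three things make the exchange profitable.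

First, $\varphi$ has to be $1$ on *all* defects. Charges have both signs: with $m=2$, a vertex of degree $5$ has $e=\frac{2\pi}3$ and one of degree $7$ has $e=-\frac{2\pi}3$. A cutoff around a single defect would weight the other defects in its support with unknown values, and the sign of the sum would be lost. Second, the price of the variation must be small; this will hold for a cutoff that decays logarithmically, provided the number of vertices at distance $j$ from $Z$ grows at most linearly in $j$, with a constant controlled by $N$. Third, all prices will be proportional to $N$, which is not bounded in terms of the charge $8\pi$, since defects of opposite sign may occur in large numbers. So we need a gain proportional to $N$ as well. It comes from the term $-c|y|^2$: where $e(v)\neq0$, the angles at $v$ are forced away from $\frac{2\pi}3$.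

## 5. Linear growth around the defects

Assume $Z\ne\emptyset$. Let $\operatorname{lev}(v)$ be the distance from $v$ to $Z$ in the $1$-skeleton and $n_j$ the number of vertices of level $j$. All vertices of positive level have degree $6$.

**Lemma 6.** $n_j\le Nj$ for $j\ge1$.

*Example.* Mark one vertex of the triangular lattice in the plane as "$Z$", so that $N=6$. The vertices at distance $j$ form a hexagon with $6j$ points, and the bound is attained. A lattice point is reached by a shortest path using at most two neighboring lattice directions, one after the other. The proof shows that this survives without any lattice.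

*Proof.* The plan is to show that every vertex of level $j$ is reached from $Z$ by a path that goes straight, turns at most once in a prescribed way, and goes straight again; such paths are easy to count.

**Step 1: turning numbers.** We record how a shortest path turns. Let $\operatorname{lev}(v)=j$ and let $e_1,\dots,e_j$ be an edge path through $w_0\in Z,w_1,\dots,w_j=v$. Then $\operatorname{lev}(w_i)=i$: the level is at most $i$, and if it were smaller, $v$ would have level less than $j$. So $w_1,\dots,w_{j-1}$ have degree $6$. For $1\le i\le j-1$ the edges $e_i,e_{i+1}$ are different, since they lead from $w_i$ to vertices of levels $i-1$ and $i+1$. Use the orientation of $X$. The corners at $w_i$ met counterclockwise from $e_{i+1}$ to $e_i$ are on the *left* of the path; the others, met counterclockwise from $e_i$ to $e_{i+1}$, are on the *right*. Let $k_i\in\{1,\dots,5\}$ be the number of left corners and $\tau_i=3-k_i$. (In the lattice, $\tau_i$ is the left turn in units of $60^\circ$.) If $k_i=1$ or $5$, then $e_i,e_{i+1}$ are sides of one triangle, whose third side joins $w_{i-1}$ to $w_{i+1}$; this is impossible, since their levels differ by $2$.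 Hence
$$\tau_i\in\{-1,0,1\}\quad\text{for every shortest path from }Z\text{ to }v.$$
Let $D_1,\dots,D_j$ be integers with $D_{i+1}-D_i=\tau_i$, the *directions*; they are defined up to a common constant.

**Step 2: flips.** We show that neighboring directions differing by exactly $1$ may be interchanged. Let $\tau_i=1$, so $k_i=2$. The two left corners at $w_i$ belong to different triangles (a triangle has only one corner at $w_i$), which share the edge $g$ between the corners. Let $t$ be the other end of $g$. The triangles are, in counterclockwise order, $(w_{i-1},w_i,t)$, containing $e_i$, and $(w_i,w_{i+1},t)$, containing $e_{i+1}$. Let $a=[w_{i-1},t]$ and $b=[t,w_{i+1}]$ be their further sides. Replace $e_i,e_{i+1}$ by $a,b$. The new path again leads from $w_0$ to $v$ and has length $j$, so Step 1 applies to it: $\operatorname{lev}(t)=i$ and $\deg t=6$.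

In a counterclockwise triangle $(A,B,C)$ the corner at $A$ runs counterclockwise from $AB$ to $AC$. So at $t$ the first triangle runs counterclockwise from $a$ to $g$ and the second from $g$ to $b$. These two corners are all the corners counterclockwise from $a$ to $b$, that is, on the right of the new path. Four corners remain on the left, so the new $\tau_i$ is $-1$.

At $w_{i-1}$, if $i\ge2$, the first triangle runs counterclockwise from $e_i$ to $a$. It is the first of the left corners, and after the replacement (outgoing edge $a$ instead of $e_i$) it lies on the right. So $\tau_{i-1}$ increases by $1$. At $w_{i+1}$, if $i+1\le j-1$, the second triangle runs counterclockwise from $b$ to $e_{i+1}$. It is the last of the left corners, and after the replacement (incoming edge $b$) it lies on the right. So $\tau_{i+1}$ increases by $1$.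

All other turning numbers are unchanged. Before, $(D_i,D_{i+1})=(D,D+1)$. The new differences are exactly those obtained by changing this to $(D+1,D)$ and leaving the other directions alone. So, with a suitable common constant, the flip interchanges $D_i$ and $D_{i+1}$. If $\tau_i=-1$, reverse the orientation of $X$: all $\tau$'s change sign, and the same argument interchanges $D_i$ and $D_{i+1}$.

**Step 3: at most two directions occur.** This limits the shape of shortest paths. Suppose three values occur. Since neighboring directions differ by at most $1$, the values fill an interval of integers, so some two directions differ by $2$. Choose such a pair with minimal index distance, with values $a$ and $a\pm2$; say $a$ and then $a+2$ (the other case is the same with signs reversed). By minimality no direction strictly between them equals $a$ or $a+2$. As steps have size $\le1$ and the sequence goes from $a$ to $a+2$ without returning to $a$, all directions between equal $a+1$, and there is at least one. By Step 2 swap the first direction $a$ successively past all of these. The result is a shortest path with neighboring directions $a,a+2$, i.e. with some $\tau=2$,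 contradicting Step 1.

**Step 4: counting.** So the directions lie in some $\{a,a+1\}$ with $a$ occurring. By swaps move all the $a$'s to the front. The resulting path runs straight ($\tau=0$) for $s$ steps, $1\le s\le j$, then, if $s<j$, turns once with $\tau=1$ at $w_s$ and runs straight again. Since the intermediate vertices have degree $6$, each turning number determines the next edge. So the path, and its endpoint $v$, are determined by the first edge-end at $Z$ ($N$ choices) and by $s$ ($j$ choices). Hence $n_j\le Nj$. $\square$

## 6. A logarithmic cutoff equal to one on all defects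

Assume $\mathfrak B_f\le b_0+\eta$ with $0\le\eta\le\frac1{10}$, so that $\mathfrak B_f<\frac\pi2$ and Proposition 2 applies, and assume $Z\neq\emptyset$.

**Step 1: the test function.** We need a function that is $1$ on $Z$, vanishes beyond level $M$, and varies cheaply. Let $M\ge1$ be an integer, $H_j=\sum_{i\le j}\frac1i$, and
$$\psi_j=1-\frac{H_j}{H_M}\ (0\le j\le M),\qquad\psi_j=0\ (j>M),\qquad\varphi(v)=\psi_{\operatorname{lev}(v)}^2 .$$
Then $\varphi=1$ on $Z$ and (8) holds. The square is there because the estimate below divides by the mean value of $\varphi$ on a triangle, which may be small.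

**Step 2: one triangle.** We bound the contribution of a triangle $T$ to the right side of (8). Let $\varphi_1,\varphi_2,\varphi_3$ be the values of $\varphi$ at its vertices, $\hat\varphi$ their mean, $|\delta\varphi|^2=\sum(\varphi_i-\hat\varphi)^2$. If $\hat\varphi=0$, the contribution is $0$. If $\hat\varphi>0$, then by (4), each $y_i$ occurs in the two $x$'s with other indices, so by Lemma 5 and Cauchy–Schwarz
$$\sum\varphi_ix_i=\sum_iy_i(3\hat\varphi-\varphi_i)=2\hat\varphi\sum y_i-\sum y_i(\varphi_i-\hat\varphi)\le16\eta\hat\varphi-2c\hat\varphi|y|^2+|y||\delta\varphi|.$$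
Since $|y||\delta\varphi|\le c\hat\varphi|y|^2+\frac{|\delta\varphi|^2}{4c\hat\varphi}$,
$$\sum\varphi_ix_i\le16\eta\hat\varphi-c\hat\varphi|y|^2+\frac{|\delta\varphi|^2}{4c\hat\varphi}.\tag{9}$$

**Step 3: the price of the variation.** We sum the last term of (9). The vertices of $T$ are pairwise adjacent, so their levels differ by at most $1$. If they are equal, $\delta\varphi=0$. Otherwise they are $j-1$ and $j$, with $1\le j\le M$ because $\hat\varphi>0$ and $\psi_M=0$. Put $p=\psi_{j-1}^2$, $q=\psi_j^2$. Then $|\delta\varphi|^2=\frac23(p-q)^2$, and
$$(p-q)^2=(\psi_{j-1}-\psi_j)^2(\psi_{j-1}+\psi_j)^2\le4p(\psi_{j-1}-\psi_j)^2,\qquad\hat\varphi\ge\tfrac p3,\quad p>0.$$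
So the last term is at most $\frac{8p/3}{4cp/3}(\psi_{j-1}-\psi_j)^2=\frac2c(\psi_{j-1}-\psi_j)^2=\frac{28}{j^2H_M^2}$. Such a triangle has a corner at a level-$j$ vertex, which has degree $6$, so there are at most $6n_j\le6Nj$ of them, by Lemma 6. The total price is at most
$$\sum_{j=1}^M6Nj\cdot\frac{28}{j^2H_M^2}=\frac{168N}{H_M}.$$
This is where the logarithm matters. The linear choice $\psi_j=1-j/M$ would turn the same bound into $\sum_{j\le M}168Nj/M^2=84N(1+\frac1M)$, which does not become small compared with $N$.

**Step 4: the price of $\eta$.** We sum the first term of (9). Since $\varphi\le1$ and $\varphi=0$ from level $M$ on, Lemma 6 gives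
$$\sum_T\hat\varphi=\tfrac13\sum_v\deg(v)\varphi(v)\le\tfrac13\Big(N+6\sum_{j=1}^{M-1}Nj\Big)=\tfrac N3+NM^2-NM\le NM^2 .$$

**Step 5: the gain at defects.** We bound the middle term of (9) from below near $Z$. If $T$ meets $Z$, then $\hat\varphi\ge\frac13$. A triangle has three corners, so it is counted at most three times in a sum over pairs $v\in Z$, $T\ni v$. Also $x_i^2\le2|y|^2$ by (4). With Cauchy–Schwarz at each $v\in Z$,
$$c\sum_T\hat\varphi|y_T|^2\ge\frac c3\cdot\frac13\sum_{v\in Z}\sum_{T\ni v}|y_T|^2\ge\frac c{18}\sum_{v\in Z}\sum_{T\ni v}x_{T,v}^2\ge\frac1{252}\sum_{v\in Z}\frac{e(v)^2}{\deg v}.$$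

**Step 6: the main inequality.** Inserting (9) and Steps 3–5 into (8), and using (7) for the left side,
$$8\pi(1-g)+\sum_{v\in Z}\Big[2\pi(m(v)-2)+\frac{e(v)^2}{252\deg v}\Big]\le N\Big(16\eta M^2+\frac{168}{H_M}\Big).\tag{10}$$

**Step 7: each bracket is at least $\deg v/3000$.** This makes the gain proportional to $N$. Note that the charge can vanish at a defect: for $m=3$ and $\deg v=9$, $e(v)=0$. Then the term $2\pi(m-2)$ helps. Let $D=\deg v$, $m=m(v)$.

* If $m=2$, then $D\ge5$ and $D\ne6$, so $|D-6|\ge D/7$, and $\frac{e^2}{252D}=\frac{4\pi^2}9\cdot\frac{(D-6)^2}{252D}\ge\frac{\pi^2}{27783}D>\frac D{3000}$.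
* If $m\ge3$ and $D\le4m$, then $m-2\ge\frac m3$ and $2\pi(m-2)\ge\frac{2\pi m}3\ge\frac{\pi D}6$.
* If $m\ge3$ and $D>4m$, then $|e|=2\pi(\frac D3-m)>\frac{\pi D}6$, so $\frac{e^2}{252D}\ge\frac{\pi^2}{36\cdot252}D>\frac D{3000}$.

Hence
$$8\pi(1-g)+\frac N{3000}\le N\Big(16\eta M^2+\frac{168}{H_M}\Big).\tag{11}$$

**Step 8: constants.** We choose $M$ first to beat the logarithm and then use that $\eta_0$ is tiny. Take $\eta=\eta_0$ and $M=\lceil e^{2016000}\rceil$. Then $H_M\ge\ln M\ge2016000$, so $168/H_M\le\frac1{12000}$. Also $M\le e^{2016001}$, so $M^2\le e^{4032002}<10^{1752000}$ and $16\eta_0M^2<\frac1{12000}$. The right side of (11) is at most $\frac N{6000}$, and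
$$8\pi(1-g)+\frac N{6000}\le0.\tag{12}$$

**Proof of Theorem 1.** If $d=1$, then $\mathfrak B_f=\pi$. Let $d\ge2$ and suppose $\mathfrak B_f\le b_0+\eta_0$. Here $g=0$. By (3), $\sum(6-\deg v)=12$, so $Z\ne\emptyset$, and (12) gives $8\pi+\frac N{6000}\le0$, which is absurd. Hence $\mathfrak B_f>b_0+\eta_0$ for all $f\in\mathcal R$, and $\mathfrak B_{\mathcal R}\ge b_0+\eta_0>b_0$. $\square$

**Proof of Theorem 3.** If $Z=\emptyset$, then $g=1$ by (3) and $N=0$, so both inequalities hold. If $Z\neq\emptyset$, (12) gives $N\le48000\pi(g-1)$, and by (3) $12(g-1)=\sum_{v\in Z}(\deg v-6)\le N$. For $g=0$ the upper bound is negative, which is impossible. For $g=1$ it forces $N=0$, i.e. there are no defects. $\square$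

## 7. Delaunay cells on a branched cover of the sphere

We prove Proposition 2. The triangulation consists of the cells of the Delaunay decomposition of the set $C$: convex hulls of the critical points on the boundary of a maximal disc without critical points. The work is to carry this out on $X$, where discs may overlap in the sphere without meeting in $X$.

Here $f$ has degree $d\ge2$, $\mathfrak B_f<\pi/2$, and $C$ is finite.

**Definition.** For $x,y\in X$ let $\rho(x,y)$ be the infimum of the spherical lengths of $f\circ\gamma$ over (piecewise smooth) paths $\gamma$ from $x$ to $y$.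

*Example.* For $f(z)=z^2$, $\rho(1,-1)=\pi$. The path through $0$ along the real axis has image of length $\frac\pi2+\frac\pi2$. A closed curve from $f(1)=1$ of length less than $\pi$ stays at distance less than $\frac\pi2$ from $1$, in a hemisphere without critical values, so its lifts are closed.

Clearly $\sigma(f(x),f(y))\le\rho(x,y)$. The function $\rho$ is continuous, since nearby points are joined by paths with short image. It is positive for $x\ne y$. This is clear if $f(x)\ne f(y)$. If $f(x)=f(y)$, let $U$ be the component containing $x$ of the preimage of a small $\varepsilon$-disc about $f(x)$, with $U\cap f^{-1}(f(x))=\{x\}$. A path from $x$ to $y$ leaves $U$, so its image leaves the $\varepsilon$-disc and has length at least $\varepsilon$. As $X$ is compact, $\rho$ is a complete metric inducing the topology of $X$.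

**Step (a): discs around non-critical points.** We find, around each $x\notin C$, a branch of $f^{-1}$ on the disc of radius $\rho(x,C)$, and identify its image. Let $x\in X\setminus C$ and $r=\min(\rho(x,C),\pi)$, where $\rho(x,C)=\infty$ if $C=\emptyset$. Lift the geodesic rays of length $<r$ from $f(x)$, starting at $x$. A lift on $[0,t^*)$ with $t^*<r$ is Cauchy for $\rho$, so it has a limit, at distance $\le t^*<\rho(x,C)$ from $x$. The limit is not in $C$, so $f$ is a local homeomorphism there and the lift extends. Thus all these rays lift. For a tangent vector $v$ of length $<r$ at $f(x)$, let $L(v)$ be the endpoint of the lift of $\{\exp(tv)\}_{0\le t\le1}$.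

The map $L$ is continuous. Cover the compact lifted segment of $v_0$, which avoids $C$, by finitely many open sets on which $f$ is a homeomorphism onto an open set. Chaining the inverse maps along a subdivision of $[0,1]$ produces lifts of the segments of all $v$ near $v_0$, depending continuously on $v$, and by uniqueness of lifts these are the lifts considered.

Since $\exp$ is a homeomorphism from vectors of length $<r$ onto the disc of radius $r\le\pi$ about $f(x)$, $\varphi_x(\exp v)=L(v)$ is a continuous right inverse of $f$ avoiding $C$. It is locally an inverse of the locally biholomorphic map $f$, hence a holomorphic branch, and $\varphi_x(f(x))=x$. Therefore $r\le\mathfrak B_f<\frac\pi2$. In particular $C\neq\emptyset$ (otherwise $r=\pi$), and $r=\rho(x,C)$.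

Write $r_x=\rho(x,C)\le\mathfrak B_f<\frac\pi2$, let $D_x$ be the disc of center $f(x)$ and radius $r_x$, $B_x=\varphi_x(D_x)$, and
$$\mathbf m_x=\frac{f(x)}{\cos r_x}\in\mathbf R^3,\qquad\text{so that } D_x=\{w\in S^2:\langle w,\mathbf m_x\rangle>1\},\quad \bar D_x=\{w\in S^2:\langle w,\mathbf m_x\rangle\ge1\}.$$
Since $r_x<\frac\pi2$, $D_x$ is convex, so $\varphi_x$ is $1$-Lipschitz into $(X,\rho)$: lift the geodesic between two points. It extends continuously to $\bar\varphi_x:\bar D_x\to X$ with $f\circ\bar\varphi_x=\mathrm{id}$, so $\bar\varphi_x$ is injective.

*We have $B_x=\{y:\rho(x,y)<r_x\}$.* The inclusion "$\subset$" is clear. If $\rho(x,y)<r_x$, take a path $\gamma$ from $x$ to $y$ of length $<r_x$. It stays in $\{\rho(x,\cdot)<r_x\}$, hence avoids $C$, and $f\circ\gamma\subset D_x$. So $\gamma$ and $\varphi_x\circ f\circ\gamma$ are lifts of the same path, both from $x$ and avoiding $C$. They coincide, and $y\in B_x$. In particular $B_x\cap C=\emptyset$.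

*We have $\bar B_x:=\bar\varphi_x(\bar D_x)=\{y:\rho(x,y)\le r_x\}$.* "$\subset$" holds by continuity. Points with $\rho(x,y)<r_x$ are in $B_x$. Let $\rho(x,y)=r_x$. For large $k$ take a path from $x$ to $y$ of length $<r_x+\frac1k$ and on it a point $y_k$ with $\rho(x,y_k)=r_x-\frac1k$. The part before $y_k$ has length $\ge r_x-\frac1k$, so $\rho(y_k,y)<\frac2k$. Now $y_k=\varphi_x(w_k)$ with $w_k\in D_x$, and any limit point $w\in\bar D_x$ of $(w_k)$ satisfies $\bar\varphi_x(w)=y$.

Let $P_x=C\cap\bar B_x$ and $V_x=f(P_x)$. As $C$ is finite, $\rho(x,C)=r_x$ is attained and $P_x\neq\emptyset$. Since $B_x\cap C=\emptyset$, $V_x\subset\partial D_x$, and $P_x=\bar\varphi_x(V_x)$.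

**Step (b): overlaps.** We show that two branches whose images meet agree wherever both are defined. Write indices $1,2$ for $x_1,x_2$ and suppose $B_1\cap B_2\ne\emptyset$. Then $\varphi_1,\varphi_2$ agree at some point of $D_1\cap D_2$ (the $f$-image of a common point). This set is convex, hence connected. The set of agreement is closed, and it is open because $f$ is locally injective at the common value. So $\varphi_1=\varphi_2$ on $D_1\cap D_2$.

They also agree on $\bar D_1\cap\bar D_2$. Let $w_0\in D_1\cap D_2$, $w\in\bar D_1\cap\bar D_2$, $w\ne w_0$. The points $w_0,w$ are not antipodal, since $\langle w_0+w,\mathbf m_1\rangle>2$. Points strictly between them on the geodesic have the form $aw_0+bw$ with $a,b>0$, and $1=|aw_0+bw|\le a+b$. Then $\langle aw_0+bw,\mathbf m_i\rangle>a+b\ge1$. So the geodesic lies in $D_1\cap D_2$ except possibly at $w$, and continuity gives $\bar\varphi_1(w)=\bar\varphi_2(w)$.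

If in addition $D_1=D_2$, evaluating at the center gives $x_1=x_2$.

**Step (c): cells and how they meet.** We define the candidate polygons and show that two of them meet only in vertices or a common side. For finite $W\subset\partial D_x$ let $\operatorname{conv}W$ be the set of $w\in S^2$ of the form $\sum_{v\in W} a_vv$ with $a_v\ge0$. It is compact. It is the radial projection of the Euclidean convex hull of $W$ in the plane $\langle\cdot,\mathbf m_x\rangle=1$. So it is empty, a point, an arc, or a convex polygon with vertex set $W$, according as $\#W=0,1,2$ or $\ge3$. If at least two coefficients are positive, then $\sum a_v>|w|=1$, as distinct $v$'s are not positively proportional, so $\langle w,\mathbf m_x\rangle=\sum a_v>1$. Hence $\operatorname{conv}V_x\setminus V_x\subset D_x$. Put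
$$K_x=\bar\varphi_x(\operatorname{conv}V_x);\qquad\text{then }K_x\setminus P_x\subset B_x,\quad K_x\cap C=P_x .$$

*Example.* For $f_0$ and $x$ over a face center $-p_4$: $r_x=b_0$, $V_x=\{p_1,p_2,p_3\}$, and $K_x$ is a lift of the face.

Let $x_1\ne x_2$. Suppose first that $B_1\cap B_2=\emptyset$. A common point of $K_1,K_2$ not in $P_1$ would lie in the open set $B_1$ and in $\bar B_2$, the closure of $B_2$, forcing $B_1\cap B_2\neq\emptyset$. So $K_1\cap K_2\subset C$ consists of common vertices only.

Suppose now that $B_1\cap B_2\ne\emptyset$. Then $D_1\neq D_2$ by (b), so $\mathbf m_1\ne\mathbf m_2$. Put $\ell(w)=\langle w,\mathbf m_1-\mathbf m_2\rangle$. If $v\in V_1$, then $v\notin D_2$; otherwise by (b) $\bar\varphi_1(v)=\varphi_2(v)\in B_2\cap C=\emptyset$. So $\langle v,\mathbf m_1\rangle=1\ge\langle v,\mathbf m_2\rangle$, i.e. $\ell\ge0$ on $V_1$. Likewise $\ell\le0$ on $V_2$. Hence $\ell=0$ on $\operatorname{conv}V_1\cap\operatorname{conv}V_2$. In a representation of such a point by $V_1$ only $v$ with $\ell(v)=0$ have positive coefficients, so the intersection is contained in $\operatorname{conv}W$, where $W=V_1\cap\{\ell=0\}$. Points of $W$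 lie on $\partial D_1\cap\partial D_2$, so by (b) they have equal images under $\bar\varphi_1,\bar\varphi_2$; these are in $C$, so they belong to $V_2$. By symmetry $W=V_2\cap\{\ell=0\}$. The planes $\{\ell=0\}$ and $\{\langle\cdot,\mathbf m_1\rangle=1\}$ are distinct, since only the first contains $0$. So $W$ lies on the sphere and on a line, and $\#W\le2$. Using (b) once more,
$$K_1\cap K_2=\bar\varphi_1(\operatorname{conv}W)=\bar\varphi_2(\operatorname{conv}W)$$
is empty, a common vertex, or an arc. An arc is a full side of each $K_i$ with $\#V_i\ge3$, because $\{\ell=0\}$ supports both hulls.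

So $K_1\cap K_2$ is always a (possibly empty) set of common vertices or one common arc of this kind.

**Step (d): covering.** We show that each $p\in X\setminus C$ lies in some $K_x$, by maximizing a linear functional over the discs that contain $p$. Let $E_p=\{x:\rho(x,p)\le\rho(x,C)\}$. It is closed, hence compact. It contains $p$ and is disjoint from $C$ (for $x\in C$ the condition would give $x=p$). For $x\in E_p$ we have $p\in\bar B_x$, so $p=\bar\varphi_x(f(p))$, and the function $G(x)=\langle f(p),\mathbf m_x\rangle\ge1$ is continuous on $E_p$. Let $x$ be a maximizer. We claim $p\in K_x$.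

If not, $f(p)$ is not in the closed cone spanned by $V_x$, and there is $u\in\mathbf R^3$ with $\langle u,f(p)\rangle>0\ge\langle u,v\rangle$ for $v\in V_x$. Since $\langle f(x),v\rangle=\cos r_x>0$ on $V_x$, subtracting a small multiple of $f(x)$ from $u$ we may assume $\langle u,v\rangle<0$ on $V_x$. For small $s>0$ put
$$\mathbf m'=\mathbf m_x+su,\quad n'=\frac{\mathbf m'}{|\mathbf m'|}\in D_x,\quad x'=\varphi_x(n')\in B_x,\quad r'=\arccos\frac1{|\mathbf m'|};$$
here $|\mathbf m'|>1$ because $|\mathbf m_x|>1$. As $s\to0$, $x'\to x$ and $r'\to r_x$.

*For small $s$, $\rho(x',C)\ge r'$.* Otherwise there are $s_k\to0$ and, as $C$ is finite, a fixed $c\in C$ with $\rho(x'_k,c)<r'_k$. In the limit $\rho(x,c)\le r_x$, so $c\in P_x$ and $v=f(c)\in V_x$. Since $\sigma(n'_k,v)\le\rho(x'_k,c)<r'_k$, we get $\langle v,n'_k\rangle>\cos r'_k$, i.e. $\langle v,\mathbf m'_k\rangle>1$. But $\langle v,\mathbf m'_k\rangle=1+s_k\langle u,v\rangle<1$, a contradiction.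

Also $\langle f(p),n'\rangle>0$ for small $s$, since it tends to $\langle f(p),f(x)\rangle\ge\cos r_x>0$. As $\cos\rho(x',C)\le\cos r'$,
$$\langle f(p),\mathbf m_{x'}\rangle=\frac{\langle f(p),n'\rangle}{\cos\rho(x',C)}\ge\frac{\langle f(p),n'\rangle}{\cos r'}=\langle f(p),\mathbf m'\rangle=G(x)+s\langle u,f(p)\rangle>G(x)\ge1.$$
So $f(p)\in D_{x'}\cap\bar D_x$. Since $x'\in B_x\cap B_{x'}$, (b) gives $p=\bar\varphi_x(f(p))=\bar\varphi_{x'}(f(p))\in\bar B_{x'}$. So $x'\in E_p$ and $G(x')>G(x)$, contradicting maximality. This proves the claim. Since $p\notin C$, moreover $\#V_x\ge2$, because for $\#V_x=1$ the cell $K_x$ is a point of $C$.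

**Step (e): assembling the triangulation.** We show that the two-dimensional cells are finite in number, cover $X$, and are glued side to side.

*Finiteness.* If $\#V_x\ge3$, then $V_x\subset f(C)$ determines the circle $\partial D_x$, hence the disc $D_x$ of radius $<\frac\pi2$, hence $f(x)$. Fibers are finite, so there are finitely many such $x$; call these $K_x$ *polygons*. If $\#V_x=2$, the open arc $K_x\setminus P_x$ lies in $X\setminus C$ and is a lift of the open minor arc joining two points of $f(C)$. There are at most $d$ lifts of each arc, so there are finitely many such sets $K_x$.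

*The polygons cover $X$.* Their union is closed. Its complement is open and, by (d), contained in a finite union of arcs and points. The image of the complement under the open map $f$ is open and contained in finitely many great-circle arcs and points. So it is empty.

*Sides.* The interior $\varphi_x(\operatorname{int}\operatorname{conv}V_x)$ of a polygon is open in $X$ and disjoint from every other polygon, because by (c) other polygons meet $K_x$ only in vertices and sides of $K_x$. Let $y$ be in the relative interior of a side of a polygon. Then $y\notin C$, so if another polygon contains $y$, the two meet by (c) in a full common side, which has $y$ in its relative interior. Thus $y$ lies in the relative interior of a side of each polygon containing it. Let $U\ni y$ be a small neighborhood mapped by $f$ homeomorphically onto a disc about $f(y)$, contained in $B_x$ for each of the finitely many polygons $K_x\ni y$, and disjoint from the other polygons. A point $z\in U\subset B_x$ satisfies $z=\varphi_x(f(z))$, so $z\in K_x$ iff $f(z)\in\operatorname{conv}V_x$. Hence each $K_x\ni y$ meets $U$ in the preimage of a half-disc bounded by a great-circle arc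 through $f(y)$. The half-discs have disjoint interiors and cover the disc, so there are exactly two. So each side of a polygon is a side of exactly one other polygon, and sides of polygons are either equal or meet in at most vertices.

*Vertices and triangles.* All polygon vertices are in $C$. Each $c\in C$ lies in some polygon $K_x$, and $K_x\cap C=P_x$, so $c$ is a vertex of it. Cut the polygons into triangles by diagonals from a vertex. The result is a finite CW structure on $X$ with vertex set $C$. Closed triangles and edges are embedded, since $\bar\varphi_x$ is injective. Each edge lies in exactly two triangles: in two different polygons if it is a side, in one polygon if it is a diagonal. Each triangle is inscribed in a circle $\partial D_x$ of radius $r_x\le\mathfrak B_f$, and on it $f$ is inverse to the restriction of $\bar\varphi_x$. Since $f$ and $\bar\varphi_x$ are both $1$-Lipschitz, $f$ is isometric there.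

*Corners.* Let $c\in C$, let $\Delta_\varepsilon$ be the $\varepsilon$-disc about $f(c)$ and $U$ the component containing $c$ of $f^{-1}(\Delta_\varepsilon)$. For small $\varepsilon$, $f|_U$ is equivalent to $t\mapsto t^{m(c)}$, so $U$ is a cone of total angle $2\pi m(c)$, and $U$ misses the triangles not containing $c$. If $c\in T$ and $\varepsilon$ is small, $f(T)\cap\Delta_\varepsilon$ is a sector with apex $f(c)$, whose opening is the angle of $T$ at $c$. Its lift by $(f|_T)^{-1}$ is connected, contains $c$ and lies over $\Delta_\varepsilon$, so it lies in $U$; and $T\cap U$ maps into $f(T)\cap\Delta_\varepsilon$. Hence the lift equals $T\cap U$, a sector of the cone. These sectors have disjoint interiors and fill $U$. So they are cyclically arranged, consecutive ones share an edge, and their angles sum to $2\pi m(c)$. This completes the proof of Proposition 2. $\square$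

## 8. Equality on tori

We finish the proof of Theorem 4. The bound $\mathfrak B_f\ge b_0$ was proved after (5), and Section 1 showed that the maps $A\circ f_0\circ\varsigma$ have $\mathfrak B_f=b_0$. It remains to show that $\mathfrak B_f=b_0$ implies $f=A\circ f_0\circ\varsigma$. From Section 4 we know that in this case all $m(v)=2$, all $y_{T,i}=0$, and all circumradii are $b_0$.

**Step 1: all triangles map to faces of one tetrahedron.** We use the triangulation to find the four branch points. Every triangle maps isometrically onto an equilateral triangle with angles $\frac{2\pi}3$ and area $\pi$, a face of a regular tetrahedral tiling of $S^2$. As $f$ is a local isometry at interior points of edges, triangles with a common edge map to faces adjacent across the image of that edge. The adjacent equilateral triangle is unique, so both are faces of the same tiling. Fix one triangle and its tiling. The union of the triangles mapped to faces of this tiling, with $C$ removed, is open and closed in $X\setminus C$, which is connected. So all images are faces of one tiling, with vertex set $P'$, $\#P'=4$. Vertices map into $P'$, and a point over $P'$ is a vertex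 of every triangle containing it, because a face contains no points of $P'$ but its vertices. So $f^{-1}(P')=C$, with all local degrees $2$. After a rotation of the sphere, $P'=P=\{p_1,\dots,p_4\}\subset\mathbf C$, as in Section 1.

**Step 2: a square root.** We construct the map to $E_0$ by producing its second coordinate $y$. The quadratic differential
$$Q=\frac{dz^2}{\prod(z-p_j)}$$
on the sphere has simple poles at $P$ and no other zeros or poles; at $\infty$, with $w=1/z$, $dz^2=dw^2/w^4$ cancels the four factors of the denominator. Near a point over $p_j$ there is a coordinate $t$ with $f-p_j=t^2$, and $df^2/(f-p_j)=4\,dt^2$, so $f^*Q$ is holomorphic and non-zero there. At all other points $f$ has local degree $1$, so the same holds. On the torus $X$ let $\omega_0$ be a nowhere zero holomorphic $1$-form. Then $f^*Q/\omega_0^2$ is a holomorphic function, hence a non-zero constant, and $f^*Q=\omega^2$ with $\omega$ a constant multiple of $\omega_0$. Put $y=df/\omega$, a meromorphic function on $X$. Then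
$$y^2=\frac{df^2}{f^*Q}=\prod(f-p_j).$$

**Step 3: the covering.** The map $\varsigma=(f,y):X\to E_0$ is holomorphic: away from the poles of $f$ it maps into the smooth affine curve, and at the poles one uses the coordinates $1/x$ and $y/x^2$ on $E_0$, in which the curve is $(y/x^2)^2=\prod(1-p_j/x)$. Clearly $f=f_0\circ\varsigma$. Both $f$ and $f_0$ have local degree $2$ at every point over $P$ and $1$ elsewhere. Local degrees multiply under composition, so $\varsigma$ has local degree $1$ everywhere; that is, $\varsigma$ is an unramified covering. Undoing the rotation of Step 1 gives $f=A\circ f_0\circ\varsigma$. $\square$
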